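\title{Sequentiality of compact Hausdorff subsequential spaces is independent of ZFC}

\begin{abstract}
A space is subsequential if it embeds in a sequential space, on which no separation axiom is imposed. We show that the statement ``every compact Hausdorff subsequential space is sequential'' is independent of ZFC. It holds whenever $\mathfrak c<2^{\mathfrak b}$, in particular under the Continuum Hypothesis. On the other hand, every model of ZFC has a ccc forcing extension containing a compact Hausdorff zero-dimensional space that embeds in a sequential $T_1$ space and is not sequential. No large cardinals are needed.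
\end{abstract}

\section{The question and the results}\label{sec:intro}

A subset $A$ of a topological space $X$ is \emph{sequentially closed} if, whenever a sequence of points of $A$ converges in $X$ to a point $x$, we have $x\in A$. Closed sets are sequentially closed, and $X$ is \emph{sequential} if every sequentially closed set is closed; the convergent sequences then determine the topology. A closed subspace $X$ of a sequential space $Y$ is sequential: limits of sequences from $X$ lie in $X$, so a set that is sequentially closed in $X$ is sequentially closed in $Y$, hence closed. Arbitrary subspaces behave differently, and a space is called \emph{subsequential} if it is homeomorphic to a subspace of a sequential space. No separation axiom is imposed on the ambient space. The following example is the model for all that follows; $\forall^\infty$ means ``for all but finitely many''.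

\begin{example}\label{ex:fan}
Let $Y=(\omega\times\omega)\cup\{y_j:j\in\omega\}\cup\{\infty\}$, and call $V\subseteq Y$ open if $y_j\in V$ implies $\forall^\infty k\ (j,k)\in V$, and $\infty\in V$ implies $\forall^\infty j\ y_j\in V$. The $j$-th column $((j,k))_k$ converges to $y_j$, and $y_j\to\infty$. If $C$ is sequentially closed and $y_j\notin C$, then $C$ contains only finitely many points of the $j$-th column; if $\infty\notin C$, then $C$ contains only finitely many $y_j$. So $Y\setminus C$ is open, and $Y$ is sequential.

Now delete the points $y_j$: let $X_0=(\omega\times\omega)\cup\{\infty\}$. The neighborhoods of $\infty$ in $X_0$ are the sets $U\ni\infty$ with $\forall^\infty j\,\forall^\infty k\ (j,k)\in U$, so $\infty$ lies in the closure of $\omega\times\omega$. No sequence from $\omega\times\omega$ converges to $\infty$: if some column contains infinitely many terms, the complement of that column is a neighborhood of $\infty$ missing them, and otherwise the complement of the range is a neighborhood of $\infty$. Thus $X_0$ is subsequential and not sequential.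
\end{example}

The space $X_0$ is not compact, since each column is an infinite closed discrete set. What happens for compact subspaces? A compact subspace of a Hausdorff sequential space is closed in it, hence sequential. At the other extreme, there are compact non-Hausdorff subsequential spaces that are not sequential. The case in between is a question posed in \cite{OSS}:
\begin{quote}
\emph{Must a compact Hausdorff subspace of a (possibly non-Hausdorff) sequential space be sequential, in ZFC?}
\end{quote}
A space has \emph{countable tightness} if a set is closed whenever it contains the closure of each of its countable subsets. Every subsequential space has countable tightness, and under the Proper Forcing Axiom every compact Hausdorff space of countable tightness is sequential; so under that axiom the answer is yes. It is consistent with ZFC that some compact Hausdorff space of countable tightness is not sequential, but such a space bears on the question only if it can be embedded in a sequential space.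

One is tempted to guess that the answer is yes outright. In a compact space each column of Example~\ref{ex:fan} would accumulate somewhere, and one may hope to replace the deleted points $y_j$ by accumulation points inside the space. The weak spot is that an accumulation point of a column need not be the limit of a subsequence. Our two theorems show how far the guess can be carried and that it can fail.

We recall the terms. A space is \emph{Fr\'echet--Urysohn} if every point in the closure of a set is the limit of a sequence from that set, \emph{sequentially compact} if every sequence has a convergent subsequence, and \emph{zero-dimensional} if it has a base of clopen sets. The \emph{character} $\chi(z,Z)$ is the least size of a neighborhood base at $z$ in $Z$. For $g,h\in\omega^\omega$ write $g\le^*h$ if $\forall^\infty k\ g(k)\le h(k)$; the cardinal $\mathfrak b$ is the least size of a subset of $\omega^\omega$ with no upper bound for $\le^*$, and $\omega_1\le\mathfrak b\le\mathfrak c=2^\omega$. A poset is \emph{ccc} if all its antichains (sets of pairwise incompatible elements) are countable.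

\begin{theorem}\label{thm:A}
Let $\kappa$ be an infinite cardinal with $\kappa^{\omega_1}=\kappa$, for example $\kappa=2^{\omega_1}$. There is a ccc poset $P$ forcing that $\mathfrak c=2^{\omega_1}=\kappa$ and that there is a compact Hausdorff zero-dimensional space $X=\omega\cup K$ such that
\begin{enumerate}
\item[(a)] $\omega$ is open and discrete, $K$ is closed and Fr\'echet--Urysohn, and every point of $X$ has character at most $\omega_1$;
\item[(b)] $X$ is a subspace of a sequential $T_1$ space;
\item[(c)] $\omega$ is sequentially closed and not closed in $X$, so $X$ is not sequential.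
\end{enumerate}
\end{theorem}

\begin{theorem}[ZFC]\label{thm:B}
Let $X$ be compact Hausdorff and subsequential.
\begin{enumerate}
\item[(1)] $X$ is sequential if and only if $X$ is sequentially compact.
\item[(2)] If $X$ is not sequential, then $X$ contains a closed subspace $Z=D\cup D'$, where $D$ is countable, infinite and relatively discrete, $D'$ is the set of accumulation points of $D$, no sequence from $D$ converges to a point of $D'$, every $z\in D'$ has $\chi(z,Z)\ge\mathfrak b$, and $2^{\mathfrak b}\le|D'|\le\mathfrak c$.
\end{enumerate}
\end{theorem}

\begin{corollary}\label{cor:main}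
\begin{enumerate}
\item[(a)] If $\mathfrak c<2^{\mathfrak b}$, in particular if CH holds, or $\mathfrak c<2^{\omega_1}$, or $\mathfrak b=\mathfrak c$, then every compact Hausdorff subsequential space is sequential.
\item[(b)] In ZFC, every compact Hausdorff subsequential space all of whose points have character less than $\mathfrak b$ is sequential.
\item[(c)] If ZFC is consistent, the statement ``every compact Hausdorff subsequential space is sequential'' is independent of ZFC. In particular it is not provable in ZFC.
\end{enumerate}
\end{corollary}

\begin{proof}
By Theorem~\ref{thm:B}(2), a counterexample gives $2^{\mathfrak b}\le\mathfrak c$ and a point $z$ with $\mathfrak b\le\chi(z,Z)\le\chi(z,X)$. This proves (b) and the first assertion of (a). For the special cases, CH gives $\mathfrak c=\omega_1<2^{\omega_1}$; next $2^{\omega_1}\le2^{\mathfrak b}$; and $\mathfrak b=\mathfrak c$ gives $\mathfrak c<2^{\mathfrak c}=2^{\mathfrak b}$. For (c), the statement holds in every model of CH and fails in the extensions of Theorem~\ref{thm:A}.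
\end{proof}

Theorem~\ref{thm:B} is not used in the proof of Theorem~\ref{thm:A}, but it dictates the shape of a counterexample, so we prove it first (Section~\ref{sec:zfc}). Section~\ref{sec:embed} gives a sufficient condition for subsequentiality. Section~\ref{sec:spaces} attaches a compact space to each ``splitting system'' on the binary tree of height $\omega_1$ and reduces Theorem~\ref{thm:A} to two combinatorial properties of the system. Sections~\ref{sec:forcing} and~\ref{sec:amalg} force such a system. Throughout, $A\subseteq^*B$ means that $A\setminus B$ is finite, and $f{\restriction}a$ is the restriction of a function $f$ to $\operatorname{dom}f\cap a$.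

\section{Iterated limits and the shape of a counterexample}\label{sec:zfc}

Let $Y$ be sequential and $A\subseteq Y$. Put $A_0=A$, let $A_{\alpha+1}$ be the set of all limits in $Y$ of sequences from $A_\alpha$, and let $A_\lambda=\bigcup_{\alpha<\lambda}A_\alpha$ for limit $\lambda\le\omega_1$. Constant sequences show that the $A_\alpha$ increase, and by induction they lie in the closure $\operatorname{cl}_YA$. A sequence from $A_{\omega_1}$ lies in a single $A_\alpha$, so $A_{\omega_1}$ is sequentially closed, hence closed, and $A_{\omega_1}=\operatorname{cl}_YA$. The \emph{rank} of $y\in\operatorname{cl}_YA$ is the least $\alpha$ with $y\in A_\alpha$; it is $0$ or a countable successor ordinal.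

A point of the closure is thus reached from $A$ through a well-founded tree of convergent sequences. The intermediate points may lie outside the subspace that we care about, so we record the tree by an object that lives on $A$. For each $y$ of rank $\eta+1$ fix a sequence $(y_k)$ in $A_\eta$ converging to $y$, and define by recursion on the rank
\[
\Phi_y=\{B\subseteq A: y\in B\}\quad(y\in A),\qquad
\Phi_y=\{B\subseteq A:\forall^\infty k\ B\in\Phi_{y_k}\}\quad(y\notin A).
\]
In Example~\ref{ex:fan} with $A=\omega\times\omega$ and the evident sequences, $\Phi_{y_j}$ consists of the sets containing almost all of the $j$-th column, and $\Phi_\infty$ is the trace on $A$ of the neighborhood filter of $\infty$.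

\begin{lemma}\label{lem:filters}
Let $y\in\operatorname{cl}_YA$.
\begin{enumerate}
\item[(a)] $\Phi_y$ is a proper filter on $A$, and $V\cap A\in\Phi_y$ for every open $V\ni y$.
\item[(b)] If $\mathcal U\subseteq\Phi_y$ and $|\mathcal U|<\mathfrak b$, there is a sequence $(a_k)$ in $A$ such that $\forall^\infty k\ a_k\in U$ for every $U\in\mathcal U$.
\item[(c)] If $A$ is countable, there are at most $\mathfrak c$ filters of the form $\Phi_y$.
\end{enumerate}
\end{lemma}

\begin{proof}
Parts (a) and (b) are proved by induction on the rank of $y$; both hold for $y\in A$, in (b) with the constant sequence. Let $y\notin A$.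

(a) The sets belonging to almost all of the proper filters $\Phi_{y_k}$ form a proper filter. An open $V\ni y$ contains almost all $y_k$, so $V\cap A\in\Phi_{y_k}$ for almost all $k$.

(b) For $U\in\mathcal U$ choose $k_U$ with $U\in\Phi_{y_k}$ for all $k\ge k_U$. For each $k$ the induction hypothesis, applied to $y_k$ and $\{U\in\mathcal U:k_U\le k\}$, gives a sequence $(a^k_j)_j$. For $k\ge k_U$ let $g_U(k)$ be the least $j_0$ with $a^k_j\in U$ for all $j\ge j_0$, and let $g_U(k)=0$ for $k<k_U$. As $|\mathcal U|<\mathfrak b$, there is $g$ with $g_U\le^*g$ for all $U\in\mathcal U$. Then $a^k_{g(k)}\in U$ whenever $k\ge k_U$ and $g(k)\ge g_U(k)$, so $a_k=a^k_{g(k)}$ works.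

(c) Let $\mathfrak F_\alpha$ be the set of $\Phi_y$ with $y$ of rank at most $\alpha$. Then $\mathfrak F_0$ is countable. A member of $\mathfrak F_\alpha$ is in $\mathfrak F_0$ or is determined by a sequence from $\bigcup_{\beta<\alpha}\mathfrak F_\beta$, so by induction $|\mathfrak F_\alpha|\le\mathfrak c^\omega=\mathfrak c$ for $\alpha<\omega_1$. The total is at most $\omega_1\cdot\mathfrak c=\mathfrak c$.
\end{proof}

Part (c) bounds the number of accumulation points from above. The lower bound comes from the \v Cech--Posp\'\i\v sil argument, which we recall.

\begin{lemma}\label{lem:cp}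
Let $Z$ be a compact Hausdorff space.
\begin{enumerate}
\item[(a)] If $\mu$ is infinite and $\{z\}$ is the intersection of at most $\mu$ open sets, then $\chi(z,Z)\le\mu$.
\item[(b)] If $Z\ne\emptyset$, $\lambda$ is an uncountable cardinal, and no singleton is the intersection of fewer than $\lambda$ open sets, then $|Z|\ge2^\lambda$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) By regularity, shrink the given open sets to closed neighborhoods of $z$; their intersection is $\{z\}$. If $U\ni z$ is open, compactness of $Z\setminus U$ yields finitely many of them with intersection inside $U$. So the finite intersections form a neighborhood base of size at most $\mu$.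

(b) For binary sequences $s$ of length $\alpha\le\lambda$ we define nonempty closed sets $F_s$, decreasing along branches, each an intersection of at most $|\alpha|+\omega$ open sets. Let $F_\emptyset=Z$. For $s$ of limit length let $F_s$ be the intersection of the sets $F_t$ over the proper initial segments $t$ of $s$; it is nonempty by compactness. If $s$ has length $\alpha<\lambda$, then $|\alpha|+\omega<\lambda$, so $F_s$ contains two points $x_0\ne x_1$. Take a continuous $h\colon Z\to[0,1]$ with $h(x_i)=i$; the sets $h^{-1}(i)$ are disjoint closed $G_\delta$ sets, and we put $F_{s^\frown i}=F_s\cap h^{-1}(i)$. The $2^\lambda$ sets $F_s$ with $s$ of length $\lambda$ are nonempty and pairwise disjoint.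
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $X\subseteq Y$ with $Y$ sequential. A bar denotes closure in $X$.

\emph{Step 1: the set $D$.} Suppose that $X$ is not sequential, and let $A\subseteq X$ be sequentially closed and not closed in $X$. Form the filters $\Phi_y$ for $A$. For $y\notin X$ the filter $\Phi_y$ need not converge in $X$, so we consider its cluster set $C_y=\bigcap_{B\in\Phi_y}\overline B$ and look for the first moment at which it leaves $A$. For $a\in A$ we have $C_a=\{a\}$. Let $p\in\overline A\setminus A$. If $q\in X\setminus\{p\}$, there is an open $U\ni p$ in $X$ with $q\notin\overline U$, and $U\cap A\in\Phi_p$ by Lemma~\ref{lem:filters}(a); so $C_p\subseteq\{p\}$ and $C_p\cap A=\emptyset$. Choose $y$ of least rank with $C_y\cap A=\emptyset$. Then $y\notin A$, the chosen points $y_k$ have smaller rank, and we can pick $b_k\in C_{y_k}\cap A$.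

If $B\in\Phi_y$, then $B\in\Phi_{y_k}$, and so $b_k\in\overline B$, for almost all $k$. Hence every cluster point of $(b_k)$ in $X$ lies in $C_y$, which is disjoint from $A$. In particular no value is repeated infinitely often. Let $D$ be the range of an injective subsequence, $D'$ the set of accumulation points of $D$ in $X$, and $Z=\overline D=D\cup D'$. Points of $D'$ are cluster points of $(b_k)$, so $D'\cap A=\emptyset$, while $D\subseteq A$. Thus each $d\in D$ has an open neighborhood $U$ with $U\cap D=\{d\}$; this $U$ contains no point of $D'$, so $d$ is isolated in $Z$. The limit of a convergent sequence from $D$ lies in $A$, because $A$ is sequentially closed; so no sequence from $D$ converges to a point of $D'$. The limit of an injective sequence from $D$ would lie in $D'$, so an injective enumeration of $D$ has no convergent subsequence, and $X$ is not sequentially compact.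

\emph{Step 2: the converse in \textup{(1)}.} Let $X$ be sequential and suppose that some sequence has no convergent subsequence. It repeats no value infinitely often, so we may assume that it is injective, with range $R$. Let $R'\subseteq R$ and take a convergent sequence from $R'$. If its range were infinite, it would share a subsequence with the original sequence, which is excluded. So it repeats some value infinitely often, and this value is its limit. Thus every subset of $R$ is sequentially closed, hence closed, and $R$ is an infinite closed discrete subset of a compact space, which is impossible.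

\emph{Step 3: character.} From now on form the filters $\Phi_y$ for $D$ in place of $A$. Let $z\in D'$ and suppose $\chi(z,Z)<\mathfrak b$. The traces on $D$ of an open base at $z$ of size less than $\mathfrak b$ belong to $\Phi_z$, so Lemma~\ref{lem:filters}(b) gives a sequence from $D$ converging to $z$, contrary to Step~1.

\emph{Step 4: cardinality.} The set $D'=\bigcap_{d\in D}(Z\setminus\{d\})$ is a $G_\delta$ in $Z$; it is closed, and it is nonempty because $D$ is infinite and $X$ is compact. If some $\{z\}$ were the intersection of $\mu<\mathfrak b$ relatively open subsets of $D'$, it would be the intersection of at most $\mu+\omega<\mathfrak b$ open subsets of $Z$, and Lemma~\ref{lem:cp}(a) would contradict Step~3. So Lemma~\ref{lem:cp}(b) gives $|D'|\ge2^{\mathfrak b}$. Finally, distinct points $z,z'\in D'$ have disjoint open neighborhoods in $X$, whose traces on $D$ belong to $\Phi_z$ and $\Phi_{z'}$; since these filters are proper, they are distinct. By Lemma~\ref{lem:filters}(c), $|D'|\le\mathfrak c$.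
\end{proof}

\begin{remark}
The Hausdorff property of $X$ is what ties $\Phi_p$ to the single point $p$, in Steps~1 and~4. Compactness enters in Steps~2 and~4 only. In Example~\ref{ex:fan}, Step~1 stops at $y=y_j$, where $C_y=\emptyset$; then $D$ is contained in a column and $D'$ is empty.
\end{remark}

\section{Embedding in a sequential space}\label{sec:embed}

To embed a space in a sequential one we reverse Example~\ref{ex:fan}: wherever a point is approached by a double array, we add the missing limits of the columns. An \emph{array in $C$} is a map $c\colon\omega\times\omega\to C$, written $(j,k)\mapsto c_{j,k}$, such that $k\mapsto c_{j,k}$ is injective for each $j$. We write $c\Rightarrow x$ if $\forall^\infty j\,\forall^\infty k\ c_{j,k}\in U$ for every neighborhood $U$ of $x$.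

\begin{lemma}\label{lem:embed}
Let $X$ be a $T_1$ space such that whenever $C\subseteq X$ and $x\in\overline C\setminus C$, either some sequence from $C$ converges to $x$, or some array $c$ in $C$ has $c\Rightarrow x$. Then $X$ is a subspace of a sequential $T_1$ space.
\end{lemma}

\begin{proof}
Let $\mathcal A$ be the set of pairs $\alpha=(x_\alpha,c^\alpha)$ with $x_\alpha\in X$ and $c^\alpha$ an array in $X$ with $c^\alpha\Rightarrow x_\alpha$. Let $Y=X\cup\{y_{\alpha,j}:\alpha\in\mathcal A,\ j\in\omega\}$, where the $y_{\alpha,j}$ are new distinct points. Call $V\subseteq Y$ open if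
\begin{enumerate}
\item[(1)] $V\cap X$ is open in $X$;
\item[(2)] $y_{\alpha,j}\in V$ implies $\forall^\infty k\ c^\alpha_{j,k}\in V$;
\item[(3)] $x_\alpha\in V$ implies $\forall^\infty j\ y_{\alpha,j}\in V$.
\end{enumerate}
Each condition is preserved by unions and finite intersections, so this is a topology, and in it $c^\alpha_{j,k}\to y_{\alpha,j}$ as $k\to\infty$ and $y_{\alpha,j}\to x_\alpha$ as $j\to\infty$. The complement of a point satisfies (1) because $X$ is $T_1$, (2) because columns are injective, and (3) because the $y_{\alpha,j}$ are distinct. So $Y$ is $T_1$.

Traces of open sets on $X$ are open by (1). Conversely, let $U$ be open in $X$ and $V=U\cup\{y_{\alpha,j}:\forall^\infty k\ c^\alpha_{j,k}\in U\}$. Then $V\cap X=U$, condition (2) holds by definition, and (3) holds because $c^\alpha\Rightarrow x_\alpha$. So $X$ is a subspace of $Y$.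

Let $C\subseteq Y$ be sequentially closed; we check (1)--(3) for $Y\setminus C$. Suppose that $x\notin C$ lies in the closure of $C\cap X$ in $X$. A sequence from $C\cap X$ converging to $x$ in $X$ converges in $Y$, which would give $x\in C$. An array $c$ in $C\cap X$ with $c\Rightarrow x$ gives $\alpha=(x,c)\in\mathcal A$, all $y_{\alpha,j}$ in $C$, and again $x\in C$. So $C\cap X$ is closed in $X$, which is (1). If $c^\alpha_{j,k}\in C$ for infinitely many $k$, a sequence from $C$ converges to $y_{\alpha,j}$, so $y_{\alpha,j}\in C$; this is (2). If $y_{\alpha,j}\in C$ for infinitely many $j$, then $x_\alpha\in C$; this is (3).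
\end{proof}

When $X$ is compact, the space $Y$ is not Hausdorff at the new points: the column $\{c^\alpha_{j,k}:k\in\omega\}$ accumulates at some $z\in X$, every neighborhood of $z$ contains infinitely many of its points, and every neighborhood of $y_{\alpha,j}$ contains almost all of them. This is the freedom that a Hausdorff ambient space does not offer.

\section{Compact spaces from splitting systems}\label{sec:spaces}

By Theorem~\ref{thm:B}, a counterexample contains a space $D\cup D'$ with points of character at least $\mathfrak b$ and with $2^{\mathfrak b}\le|D'|\le\mathfrak c$. The smallest case is $\mathfrak b=\omega_1$, and the proof of Lemma~\ref{lem:cp}(b) suggests taking for $D'$ the branches of a binary tree of height $\omega_1$. For Lemma~\ref{lem:embed} we want this set of branches to be Fr\'echet--Urysohn. The product topology fails: the constant function $1$ is in the closure of the set of functions with countable support, but the limit of a sequence of such functions has countable support. So we use a different topology, in which every node of the tree has its own way of cutting the space in two.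

\subsection*{Splitting systems}
We index the levels of the tree by $\Lambda=\omega_1\setminus\omega$, so that natural numbers and levels together make up $\omega_1$. For $\xi\in\Lambda$ let $\Sigma_\xi=2^{\Lambda\cap\xi}$ be the set of \emph{nodes} of level $\xi$; these sets are pairwise disjoint and $\Sigma_\omega=\{\emptyset\}$. Let $\Sigma=\bigcup_{\xi\in\Lambda}\Sigma_\xi$, $K=2^\Lambda$ and $X=\omega\sqcup K$. For a function $\sigma$ from a subset of $\Lambda$ into $2$ let $[\sigma]=\{z\in K:\sigma\subseteq z\}$. For $x\in K$ and $z\in X\setminus\{x\}$ let
\[
\Delta(x,z)=z\quad(z\in\omega),\qquad \Delta(x,z)=\min\{\xi:x(\xi)\ne z(\xi)\}\quad(z\in K).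
\]
The design principle is that whether $z$ belongs to a subbasic neighborhood of $x$ depends only on $\Delta(x,z)$. The topology at $x$ is then coded by a family of subsets $S^x_e$ of $\omega_1$.

\begin{definition}\label{def:system}
A \emph{list for $\xi\in\Lambda$} is a pair $(\ell,a)$, where $\ell\colon\omega\to\xi$ is a bijection and $a\colon\omega\to2$; we call $\ell(j)$ the $j$-th \emph{entry} and $a(j)$ its \emph{label}. A \emph{splitting system} $u$ assigns to each node $\sigma\in\Sigma_\xi$ a list $u_\sigma$ for $\xi$. Given $u$ and $x\in K$, define $S^x_e\subseteq\omega_1$ by recursion on $e<\omega_1$, and say that $e$ \emph{rejects} $\beta$ if $\beta\notin S^x_e$ and \emph{accepts} $\beta$ otherwise. For $e<\omega$ let $S^x_e=\omega_1\setminus\{e\}$. For $\xi\in\Lambda$ let $S^x_\xi$ consist of all $\beta>\xi$ and of those $\beta<\xi$ for which the first entry of the list $u_{x{\restriction}\xi}$ that rejects $\beta$ has label $x(\xi)$.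
\end{definition}

Every $e$ rejects $e$ and accepts all $\beta>e$. Since each $\beta<\xi$ is an entry of a list for $\xi$, the first entry rejecting $\beta$ exists. By induction, $S^x_\xi$ depends only on $x{\restriction}(\xi+1)$ and the lists $u_{x{\restriction}\eta}$ for $\eta\in\Lambda$, $\eta\le\xi$. Consequently, if $x{\restriction}\xi=w{\restriction}\xi$, then for each $\beta<\xi$ the first rejecting entry is the same for $x$ and $w$, and
\begin{equation}\label{eq:flip}
S^x_\xi\cap\xi=S^w_\xi\cap\xi\ \text{ if }x(\xi)=w(\xi),\qquad S^x_\xi\cap\xi=\xi\setminus S^w_\xi\ \text{ if }x(\xi)\ne w(\xi).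
\end{equation}
For $x\in K$ and $e<\omega_1$ put
\[
U(x,e)=\{x\}\cup\{z\in X\setminus\{x\}:\Delta(x,z)\in S^x_e\}.
\]

\begin{example}[the first two levels]\label{ex:levels}
At level $\omega$ the only entry rejecting $n$ is $n$, so the list $u_\emptyset$ is just a labeling of $\omega$. Say that $n$ is labeled by its parity. If $x(\omega)=0$, then $U(x,\omega)$ consists of the even numbers and all $z\in K$ with $z(\omega)=0$; if $w(\omega)=1$, then $U(w,\omega)$ is the complement.

At level $\omega+1$ take the node $\sigma=\{(\omega,0)\}$ and the list with entries $\omega,0,1,2,\dots$, where $\omega$ has label $1$ and $n$ has label $b(n)$. Let $x\in[\sigma]$. The first entry rejects $\omega$ and all odd numbers, so these go together to side $1$, whatever the labels of the odd numbers are. An even $n$ is first rejected by itself and goes to side $b(n)$. If $x(\omega+1)=0$, then $U(x,\omega+1)$ consists of the even $n$ with $b(n)=0$ and of $[x{\restriction}(\omega+2)]$. Thus the half $U(x,\omega)$ is cut again, while the other half, which has already been separated from $[\sigma]$, is moved as one block.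
\end{example}

The next lemma says that this picture is general.

\begin{lemma}\label{lem:U}
Let $x,w\in K$, $n\in\omega$ and $\xi\in\Lambda$.
\begin{enumerate}
\item[(a)] $U(x,n)=X\setminus\{n\}$.
\item[(b)] Let $x{\restriction}\xi=w{\restriction}\xi$. Then $U(x,\xi)=U(w,\xi)$ if $x(\xi)=w(\xi)$, and $U(x,\xi)=X\setminus U(w,\xi)$ if $x(\xi)\ne w(\xi)$.
\item[(c)] Let $u_{x{\restriction}\xi}=(\ell,a)$ and $B_j=\bigcap_{j'<j}U(x,\ell(j'))\setminus U(x,\ell(j))$. Then
\[
U(x,\xi)=[x{\restriction}(\xi+1)]\cup\bigcup\{B_j:a(j)=x(\xi)\}.
\]
\end{enumerate}
\end{lemma}

\begin{proof}
(a) $\Delta(x,z)=n$ if and only if $z=n$.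

For (b) and (c) split $X$ into $[x{\restriction}\xi]$ and the rest. Let $z\in[x{\restriction}\xi]$. Then $z=x$ or $\Delta(x,z)\ge\xi$, and since $\xi$ rejects $\xi$ and accepts larger ordinals, $z\in U(x,\xi)$ if and only if $z(\xi)=x(\xi)$. The same holds for $w$, which gives (b) for this $z$. Also $z\in U(x,e)$ for all $e<\xi$, so $z$ is in no $B_j$, which gives (c) for this $z$. Now let $z\notin[x{\restriction}\xi]$. Then $\beta=\Delta(x,z)=\Delta(w,z)<\xi$, and (b) follows from \eqref{eq:flip}. Moreover $z\in B_j$ exactly when $\ell(j)$ is the first entry rejecting $\beta$, so (c) is the definition of $S^x_\xi$.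
\end{proof}

Let $X_u$ be the set $X$ with the topology generated by the sets $\{n\}$ and $U(x,e)$ for $n\in\omega$, $x\in K$, $e<\omega_1$. By (a) and (b) the complement of a generating set is a generating set, so all of them are clopen.

\begin{proposition}\label{prop:compact}
For every splitting system $u$, the space $X_u$ is compact, Hausdorff and zero-dimensional, $\omega$ is open and discrete, and $K$ is closed. For $x\in K$ the finite intersections of the sets $U(x,e)$, $e<\omega_1$, form a neighborhood base at $x$. Every point has character at most $\omega_1$.
\end{proposition}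

\begin{proof}
Zero-dimensionality and the assertions on $\omega$ and $K$ are immediate from the definition. Points of $\omega$ are clopen, and $x\ne w$ in $K$ are separated by the complementary sets $U(x,\xi)$ and $U(w,\xi)$ with $\xi=\Delta(x,w)$.

The base is where blocks matter: a generating set $U(w,e)$ can contain $x$ although $w$ left $x$ long before level $e$. We show by induction on $e$ that every $U(w,e)\ni x$ contains a finite intersection of sets $U(x,e')$. For $e<\omega$ use Lemma~\ref{lem:U}(a). Let $e=\xi\in\Lambda$. If $x\in[w{\restriction}(\xi+1)]$, then $U(w,\xi)=U(x,\xi)$. Otherwise, by Lemma~\ref{lem:U}(c) for $w$, we have $x\in B_j\subseteq U(w,\xi)$ for some $j$. Here $\ell(j)\notin\omega$, because $X\setminus U(w,n)=\{n\}$ and $x\in K$. So $X\setminus U(w,\ell(j))=U(w',\ell(j))$, where $w'$ differs from $w$ exactly at $\ell(j)$, and $B_j$ is a finite intersection of sets $U(\cdot,e)\ni x$ with $e<\xi$. The induction hypothesis applies to each of them. The bound on characters follows.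

For compactness we show that every ultrafilter $\mathfrak u$ on $X$ converges. If $\{n\}\in\mathfrak u$, then $\mathfrak u\to n$. Otherwise define $x\in K$ by recursion. Given $\sigma=x{\restriction}\xi$, the sets $U(w,\xi)$ with $w\in[\sigma]$ take two complementary values, according to $w(\xi)$; let $x(\xi)$ be the value of $w(\xi)$ for which $U(w,\xi)\in\mathfrak u$. Then $U(x,e)\in\mathfrak u$ for all $e<\omega_1$, so $\mathfrak u\to x$.
\end{proof}

\subsection*{Closure and convergence in terms of $\Delta$}
Fix $x\in K$. A set $H\subseteq\Lambda$ is \emph{$x$-positive} if $H\cap\bigcap_{\xi\in Z}S^x_\xi\ne\emptyset$ for every finite $Z\subseteq\Lambda$. A set $E\subseteq\omega_1$ is \emph{$x$-convergent} if $E\subseteq^*S^x_\xi$ for all $\xi\in\Lambda$. These notions translate ``$x$ is in the closure'' and ``converges to $x$''.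

\begin{proposition}\label{prop:counter}
Let $u$ be a splitting system such that for all $x\in K$:
\begin{enumerate}
\item[(i)] no infinite $A\subseteq\omega$ is $x$-convergent;
\item[(ii)] every $x$-positive $H\subseteq\Lambda$ has an infinite $x$-convergent subset.
\end{enumerate}
Then $X=X_u$ has properties \textup{(a)--(c)} of Theorem~\ref{thm:A}.
\end{proposition}

\begin{proof}
\emph{$X$ is not sequential.} The set $\omega$ is not closed, for otherwise it would be infinite, compact and discrete. A sequence from $\omega$ converging to $x\in K$ takes each value finitely often, since $X\setminus\{n\}$ is a neighborhood of $x$. So its range $A$ is infinite, and $A\subseteq^*U(x,\xi)\cap\omega=S^x_\xi\cap\omega$ for all $\xi\in\Lambda$, contrary to (i). Hence $\omega$ is sequentially closed.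

\emph{$K$ is Fr\'echet--Urysohn.} We prove more:
\begin{enumerate}
\item[($\dagger$)] if $C\subseteq K$ and $x\in\overline C\setminus C$, there are $y_j\in C$ such that the ordinals $\beta_j=\Delta(x,y_j)$ are distinct and $\{\beta_j:j\in\omega\}$ is $x$-convergent; then $y_j\to x$.
\end{enumerate}
The set $H=\{\Delta(x,y):y\in C\}\subseteq\Lambda$ is $x$-positive, because each neighborhood $\bigcap_{\xi\in Z}U(x,\xi)$ meets $C$. Enumerate injectively an infinite $x$-convergent subset given by (ii) and choose the $y_j$. Each $U(x,e)$ contains almost all $y_j$, so $y_j\to x$ by Proposition~\ref{prop:compact}.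

\emph{$X$ satisfies the hypothesis of Lemma~\ref{lem:embed}.} Let $x\in\overline C\setminus C$; then $x\in K$. If $x\in\overline{C\cap K}$, then ($\dagger$) gives a sequence. Otherwise $x\in\overline A$ with $A=C\cap\omega$. No sequence from $A$ converges to $x$, and we build an array. Let $A^*=\overline A\cap K$, the set of accumulation points of $A$. Suppose that a clopen set $O$ has $O\cap A^*=\{x\}$. Then $A\cap O$ is infinite and $x$ is its only accumulation point, so by compactness $A\cap O\subseteq^*U$ for every open $U\ni x$, and an enumeration of $A\cap O$ converges to $x$; this was excluded. Hence $x\in\overline{A^*\setminus\{x\}}$, and ($\dagger$) gives points $y_j\in A^*\setminus\{x\}$ with ordinals $\beta_j$.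

The $j$-th column cannot converge to $y_j$. But neighborhoods of $x$ see only $\Delta(x,\cdot)$, so it suffices that the column accumulate at points agreeing with $y_j$ up to $\beta_j$, and this is a countable requirement. Each finite intersection of the countably many sets $U(y_j,\eta)$, $\eta\in\Lambda$, $\eta\le\beta_j$, is a neighborhood of $y_j\in A^*$ and so meets $A$ in an infinite set. Choosing the $k$-th point, distinct from the earlier ones, in the intersection of the first $k$ sets, we get an injectively enumerated $A_j=\{c_{j,k}:k\in\omega\}\subseteq A$ with $A_j\subseteq^*U(y_j,\eta)$ for all these $\eta$. Let $z$ be an accumulation point of $A_j$. Then $z\in K$, and $z$ lies in each of these clopen sets. If $z\ne y_j$ and $\eta=\Delta(y_j,z)\le\beta_j$, then $z\in U(y_j,\eta)$ would mean $\eta\in S^{y_j}_\eta$, which is false. So $z$ agrees with $y_j$ on $\Lambda\cap(\beta_j+1)$, and $\Delta(x,z)=\beta_j$.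

Let $U=\bigcap_{e\in Z}U(x,e)$ with $Z\subseteq\omega_1$ finite. For almost all $j$ we have $\beta_j\in\bigcap_{e\in Z}S^x_e$. For such $j$ all accumulation points of $A_j$ lie in the open set $U$, so $A_j\subseteq^*U$ by compactness. Thus $c\Rightarrow x$, and Lemma~\ref{lem:embed} gives (b).
\end{proof}

By Corollary~\ref{cor:main}(a), under CH no splitting system satisfies both (i) and (ii). We obtain one by forcing.

\section{The iteration}\label{sec:forcing}

The two conditions call for two kinds of steps. For (ii), given $x$ and a positive set $H$, we add an infinite $E\subseteq H$ almost contained in every $S^x_\xi$ by finite approximations. We do so only for countable $H$, which keeps the forcing ccc, and prove later that every positive set has a countable positive subset.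

For (i), we choose the lists generically. Suppose that $A\subseteq\omega$ is infinite, $A\subseteq^*S^x_e$ for all $e<\xi$, and the list at $x{\restriction}\xi$ is built from finite pieces generically over a model containing $A$ and these sets. Given a finite piece, pick a large $m\in A$ that is accepted by all of its entries and append $m$ with either label; then $m$ is first rejected by itself and goes to the side we chose. So $A\not\subseteq^*S^x_\xi$, whichever value $x(\xi)$ has. The difficulty is that new nodes, branches and sets keep appearing, and $A$ may appear after all lists along $x$ have been chosen, as a by-product of the steps of the first kind. Section~\ref{sec:amalg} deals with this.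

\subsection*{Conventions}
We force over the ground model $V$; $q\le p$ means that $q$ is stronger. We use the following textbook facts. A ccc poset preserves cardinals and cofinalities. For $I\subseteq\omega_1$, a \emph{nice name} for a subset of $I$ has the form $\bigcup_{\xi\in I}\{\check\xi\}\times W_\xi$ with antichains $W_\xi$; its value is always a subset of $I$, and every subset of $I$ in the extension is the value of a nice name. Elements of $2^I$ are identified with subsets of $I$. Every uncountable family of finite sets has an uncountable subfamily forming a \emph{$\Delta$-system}, that is, with all pairwise intersections equal to one set, the root.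

Fix an infinite $\kappa$ with $\kappa^{\omega_1}=\kappa$. Then $\kappa\ge2^{\omega_1}$, and $\operatorname{cf}\kappa>\omega_1$ by K\"onig's inequality $\kappa^{\operatorname{cf}\kappa}>\kappa$. A ccc poset of size at most $\kappa$ has at most $(\kappa^\omega)^{\omega_1}=\kappa$ nice names for subsets of $I$. Partition $\kappa=\Gamma\sqcup T$ into two sets of size $\kappa$: stages in $\Gamma$ add lists, stages in $T$ add convergent sets. Let $\mathbf 1=(\emptyset,\emptyset)$.

\subsection*{The frame}
By recursion on $\tau\le\kappa$ we define posets $P_\tau$ and, for $\tau<\kappa$, $P_\tau$-names $\dot Q_\tau$ for posets with largest element $\mathbf 1$. Given the names $\dot Q_\gamma$ for $\gamma<\tau$, let $P_\tau$ be the set of finite functions $p$ with $\operatorname{dom}p\subseteq\tau$ such that for each $\gamma\in\operatorname{dom}p$ we have $p{\restriction}\gamma\in P_\gamma$, the value $p(\gamma)$ is an object of $V$, and $p{\restriction}\gamma\Vdash_{P_\gamma}p(\gamma)\in\dot Q_\gamma$. Put $q\le p$ if $\operatorname{dom}p\subseteq\operatorname{dom}q$ and $q{\restriction}\gamma\Vdash_{P_\gamma}q(\gamma)\le p(\gamma)$ for all $\gamma\in\operatorname{dom}p$. Conditions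 carry actual values instead of names, so that we can edit them by hand. The order is defined coordinatewise; hence $P_\gamma\subseteq P_\tau$ with the same order for $\gamma\le\tau$, $p\le p{\restriction}\gamma$, and $q\le p$ implies $q{\restriction}\gamma\le p{\restriction}\gamma$. The last fact gives transitivity by induction on $\tau$.

\begin{lemma}\label{lem:basic}
Let $\gamma\le\tau\le\kappa$ and $p\in P_\tau$.
\begin{enumerate}
\item[(a)] If $r\in P_\gamma$ and $r\le p{\restriction}\gamma$, then $r\cup p{\restriction}[\gamma,\tau)$ is in $P_\tau$ and is below $p$ and $r$.
\item[(b)] Let $\gamma<\tau$ and let $r$ be as in \textup{(a)}. If $r$ forces $c\in\dot Q_\gamma$ and, in case $\gamma\in\operatorname{dom}p$, also $c\le p(\gamma)$, then $r\cup\{(\gamma,c)\}\cup p{\restriction}(\gamma,\tau)$ is in $P_\tau$ and is below $p$. In particular any new coordinate can be added to $p$ with value $\mathbf 1$.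
\item[(c)] If $G$ is $P_\tau$-generic, then $G_\gamma=G\cap P_\gamma$ is $P_\gamma$-generic and contains $p{\restriction}\gamma$ for all $p\in G$.
\item[(d)] If $\varphi$ is a statement about $V[G_\gamma]$, then $p\Vdash_{P_\tau}\varphi$ if and only if $p{\restriction}\gamma\Vdash_{P_\gamma}\varphi$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Go through the elements $\zeta$ of $\operatorname{dom}p\setminus\gamma$ in increasing order: $r\cup p{\restriction}[\gamma,\zeta)$ is a condition below $p{\restriction}\zeta$, so it forces $p(\zeta)\in\dot Q_\zeta$. (b) Apply (a) at $\gamma+1$ to $r\cup\{(\gamma,c)\}\le p{\restriction}(\gamma+1)$. (c) If $p\in G$, then $p{\restriction}\gamma\in G$ because $p\le p{\restriction}\gamma$. Two elements of $G_\gamma$ have a common extension $p\in G$, and $p{\restriction}\gamma\in G_\gamma$ is below both. If $E\subseteq P_\gamma$ is dense, then $\{p:p{\restriction}\gamma\in E\}$ is dense in $P_\tau$ by (a). (d) The direction from right to left follows from (c). If $p{\restriction}\gamma$ does not force $\varphi$, some $r\le p{\restriction}\gamma$ forces $\neg\varphi$, and then so does $r\cup p{\restriction}[\gamma,\tau)\le p$.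
\end{proof}

\subsection*{Stages in $\Gamma$}
For $\xi\in\Lambda$ let $C_\xi$ be the countable poset of \emph{finite lists} $(\ell,a)$, with $\ell\colon n\to\xi$ injective and $a\colon n\to2$ for some $n<\omega$, ordered by end-extension; $c{}^\frown(e,i)$ is $c$ with the entry $e$ of label $i$ appended. At a stage $\gamma\in\Gamma$ the bookkeeping described below hands us $\xi_\gamma\in\Lambda$ and a nice $P_\gamma$-name $\dot\sigma_\gamma$ for an element of $\Sigma_{\xi_\gamma}$. We let $\dot Q_\gamma$ name $C_{\xi_\gamma}$. If $\gamma<\tau$ and $G$ is $P_\tau$-generic, let $u_\gamma$ be the coordinatewise union of the values $p(\gamma)$ for $p\in G$ with $\gamma\in\operatorname{dom}p$. These values are pairwise comparable, and by Lemma~\ref{lem:basic}(b) any $\beta<\xi_\gamma$ can be made an entry. So $u_\gamma$ is a list for $\xi_\gamma$; it lies in $V[G_{\gamma+1}]$ and end-extends $p(\gamma)$ for every such $p$.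

The bookkeeping may name the same node twice, or name a node before its initial segments. We therefore select the stages that count. By recursion, $\gamma\in\Gamma$ is \emph{active}, a property decided in $V[G_\gamma]$, if $\sigma_\gamma\ne\sigma_{\gamma'}$ for all active $\gamma'<\gamma$, and for each $\eta\in\Lambda\cap\xi_\gamma$ there is an active $\gamma'<\gamma$ with $\sigma_{\gamma'}=\sigma_\gamma{\restriction}\eta$. (Undotted letters denote values of names.) A node $\sigma$ is \emph{assigned before $\tau$} if $\sigma=\sigma_\gamma$ for an active $\gamma<\tau$. This $\gamma$ is unique; we write $\gamma=\operatorname{st}(\sigma)$ and put $u_\sigma=u_\gamma$. If $\sigma\in\Sigma_\xi$, then $\xi_{\operatorname{st}(\sigma)}=\xi$, and $\operatorname{st}(\sigma{\restriction}\eta)<\operatorname{st}(\sigma)$ for $\eta\in\Lambda\cap\xi$.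

\subsection*{Stages in $T$}
At a stage $\tau\in T$ the bookkeeping hands us $\eta_\tau<\omega_1$ and nice $P_\tau$-names $\dot x_\tau$ for an element of $2^\Lambda$ and $\dot H_\tau$ for a subset of $\Lambda\cap\eta_\tau$. In $V[G_\tau]$, call $\tau$ \emph{ready} if every node $x_\tau{\restriction}\xi$, $\xi\in\Lambda$, is assigned before $\tau$. Then Definition~\ref{def:system} yields the sets $S^{x_\tau}_e$ in $V[G_\tau]$, and larger models compute the same sets. If $\tau$ is ready, $Q_\tau$ is the set of pairs $(s,F)$ of finite sets $s\subseteq H_\tau$, $F\subseteq\Lambda$, where
\[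
(s',F')\le(s,F)\iff s\subseteq s',\ F\subseteq F',\text{ and }s'\setminus s\subseteq S^{x_\tau}_\xi\text{ for all }\xi\in F.
\]
Thus $s$ approximates the convergent set and $F$ records promises about its future elements. If $\tau$ is not ready, $Q_\tau=\{\mathbf 1\}$. Two consequences are used often: if $\tau\in\operatorname{dom}p$ and $p(\tau)\ne\mathbf 1$, then $p{\restriction}\tau$ forces that $\tau$ is ready; and the first component of $p(\tau)$ is a finite subset of $\Lambda\cap\eta_\tau$.

\begin{lemma}\label{lem:ccc}
Whatever the bookkeeping supplies, each $P_\tau$ is ccc and $|P_\tau|\le\kappa$.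
\end{lemma}

\begin{proof}
The values of conditions range over a set of size $\omega_1$, so $|P_\tau|\le\kappa$. Given uncountably many conditions, thin them out so that the domains form a $\Delta$-system with root $R$, the values at each $\gamma\in R\cap\Gamma$ agree ($C_{\xi_\gamma}$ is countable), and the first components at each $\gamma\in R\cap T$ agree ($\eta_\gamma$ has countably many finite subsets). For two remaining conditions $p,p'$ define $r$ on $\operatorname{dom}p\cup\operatorname{dom}p'$ by copying the values outside $R\cap T$ and putting $r(\gamma)=(s,F\cup F')$ if $\gamma\in R\cap T$, $p(\gamma)=(s,F)$, $p'(\gamma)=(s,F')$. By induction along $\operatorname{dom}r$, the function $r{\restriction}\gamma$ is a condition below $p{\restriction}\gamma$ and $p'{\restriction}\gamma$. At $\gamma\in R\cap T$, either all three values are $\mathbf 1$, or $p(\gamma)$ or $p'(\gamma)$ is not $\mathbf 1$, so $r{\restriction}\gamma$ forces that $\gamma$ is ready and $s\subseteq\dot H_\gamma$; then $(s,F\cup F')$ is in $Q_\gamma$ and below both values, since no element is added to $s$.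
\end{proof}

\subsection*{Bookkeeping}
Fix $f\colon\kappa\to\kappa\times\kappa$ such that every fiber meets both $\Gamma$ and $T$ in sets of size $\kappa$. Once $P_{\tau_0}$ is defined, enumerate in length $\kappa$, with repetitions, all pairs $(\xi,\dot\sigma)$ with $\xi\in\Lambda$ and $\dot\sigma$ a nice $P_{\tau_0}$-name for an element of $\Sigma_\xi$, and all triples $(\eta,\dot x,\dot H)$ with $\eta<\omega_1$ and $\dot x,\dot H$ nice $P_{\tau_0}$-names for an element of $2^\Lambda$ and a subset of $\Lambda\cap\eta$; Lemma~\ref{lem:ccc} allows this. At stage $\tau$ with $f(\tau)=(\tau_0,\nu)$ and $\tau_0\le\tau$, use the $\nu$-th pair for $\tau_0$ if $\tau\in\Gamma$ and the $\nu$-th triple if $\tau\in T$; if $\tau_0>\tau$, use the $0$-th ones for $P_0$. So every pair and every triple listed for some $\tau_0<\kappa$ is used at $\kappa$ many stages, hence cofinally often.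

Let $P=P_\kappa$ and let $G$ be $P$-generic. A nice $P$-name for a subset of $\omega_1$ involves at most $\omega_1$ conditions, each with finite domain, and $\operatorname{cf}\kappa>\omega_1$; so it is a nice $P_{\tau_0}$-name for some $\tau_0<\kappa$. Therefore, in $V[G]$:
\begin{enumerate}
\item[(B1)] for each $\sigma\in\Sigma$ there are cofinally many $\gamma\in\Gamma$ with $\sigma_\gamma=\sigma$;
\item[(B2)] for each $x\in2^\Lambda$ and each countable $H\subseteq\Lambda$ there are cofinally many $\tau\in T$ with $x_\tau=x$ and $H_\tau=H$.
\end{enumerate}

\begin{lemma}\label{lem:arith}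
In $V[G]$, $\mathfrak c=2^{\omega_1}=\kappa$.
\end{lemma}

\begin{proof}
Counting nice names gives $2^{\omega_1}\le\kappa$. There are $\kappa$ many $\gamma\in\Gamma$ with $\xi_\gamma=\omega$. For two such stages, any condition can be extended by Lemma~\ref{lem:basic}(b) so that both finite lists have the same length, and then so that the next labels differ. Hence the label sequences of these $u_\gamma$ are $\kappa$ distinct elements of $2^\omega$.
\end{proof}

\begin{lemma}\label{lem:assigned}
In $V[G]$ every node is assigned before $\kappa$, so $u=\langle u_\sigma:\sigma\in\Sigma\rangle$ is a splitting system.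
\end{lemma}

\begin{proof}
Induction on the level $\xi$ of $\sigma$. By (B1) there is $\gamma\in\Gamma$ with $\sigma_\gamma=\sigma$ above the countably many ordinals $\operatorname{st}(\sigma{\restriction}\eta)$, $\eta\in\Lambda\cap\xi$. Either $\sigma$ is assigned before $\gamma$, or $\gamma$ is active.
\end{proof}

\begin{lemma}\label{lem:countable}
In $V[G]$, if $x\in2^\Lambda$ and $H\subseteq\Lambda$ is countable and $x$-positive, then $H$ has an infinite $x$-convergent subset.
\end{lemma}

\begin{proof}
Since $\operatorname{cf}\kappa>\omega_1$ in $V[G]$, (B2) gives $\tau\in T$ with $x_\tau=x$ and $H_\tau=H$ above all $\operatorname{st}(x{\restriction}\xi)$, $\xi\in\Lambda$. Then $\tau$ is ready and $H$ is $x$-positive in $V[G_\tau]$; let $p_0\in G_\tau$ force this. For finite $F\subseteq\Lambda$ the set $H\cap\bigcap_{e\in F}S^x_e$ is infinite: if it were finite, adding its elements to $F$ would make it empty, because $\beta\notin S^x_\beta$.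

Let $p\le p_0$ in $P$ with $\tau\in\operatorname{dom}p$ and $p(\tau)=(s,F)$, and let $\xi\in\Lambda$. There are $r\le p{\restriction}\tau$ in $P_\tau$ and $\beta\notin s$ with $r\Vdash\beta\in\dot H_\tau\cap\bigcap_{e\in F}S^{\dot x_\tau}_e$. By Lemma~\ref{lem:basic}(b), some condition below $p$ has the value $(s\cup\{\beta\},F\cup\{\xi\})$ at $\tau$. Let $E\subseteq H$ be the union of the first components of the values $p(\tau)$, $p\in G$. By genericity $E$ is infinite, and for each $\xi\in\Lambda$ some $p\in G$ has $p(\tau)=(s,F)$ with $\xi\in F$. If $\beta\in E\setminus s$, some $p'\le p$ in $G$ has $\beta$ in the first component of $p'(\tau)$, and $p'(\tau)\le p(\tau)$ in $Q_\tau$ gives $\beta\in S^x_\xi$.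
\end{proof}

\section{Amalgamation over a countable elementary submodel}\label{sec:amalg}

Two statements remain: positive sets have countable positive subsets, and condition (i). Both proofs follow one scheme. If $p_0$ forces a counterexample, take a countable elementary submodel $N$ containing the names, let $p\le p_0$ decide something about $\delta=N\cap\omega_1$, find inside $N$ a condition $q$ that disagrees, and show that $p$ and $q$ are compatible.

Recall that $H(\theta)$ is the set of sets whose transitive closure has size less than $\theta$. We take $\theta$ regular and so large that $H(\theta)$ contains all subsets of $P$ and all names considered; it then computes correctly the forcing relation for the bounded statements below. Any countable subset of $H(\theta)$ is contained in a countable $N\prec H(\theta)$. For such $N$: a statement ``there is $v$ such that \dots'' with parameters in $N$ that is true in $H(\theta)$ has a witness in $N$; finite subsets of $N$ are elements of $N$; a countable element of $N$ is a subset of $N$; and $\delta=N\cap\omega_1$ is a countable limit ordinal in $\Lambda$, with $\delta\notin N$. The set $N\cap\kappa$ is not an initial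 segment of $\kappa$, so stages outside $N$ can precede stages inside $N$.

\begin{example}[the smallest amalgamation]\label{ex:amalg}
Let $\tau\in T\cap N$ and $\gamma\in\Gamma\setminus N$ with $\gamma<\tau$ and $\xi_\gamma=\delta$. Let $p(\tau)=(\emptyset,\{\delta\})$, and let $p{\restriction}\tau$ force that $\gamma$ is active, $\dot x_\tau{\restriction}\delta=\dot\sigma_\gamma$ and $\dot x_\tau(\delta)=i$. Let $q\in N$ have $q(\tau)=(\{\beta\},\emptyset)$. A common extension must keep the promise of $p$ for the element that $q$ added, that is, it must force $\beta\in S^{\dot x_\tau}_\delta$, although $q$ knows nothing about $\delta$. The way out is that $\gamma\notin\operatorname{dom}q$, so we are free to edit the list at $\gamma$. If $p(\gamma)$ is empty or has entries in $\omega$ only, append $\beta$ with label $i$: the first entry rejecting $\beta$ is then $\beta$, and $\beta\in S^{x_\tau}_\delta$.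

Two things can go wrong. If $p(\gamma)$ has the single entry $e\in\Lambda$ with label $1-i$ and $q{\restriction}\tau$ forces that $e$ rejects $\beta$, then $\beta$ is sent to the wrong side and $p,q$ are incompatible. To prevent this, $e$ must be a promise of $p$ at $\tau$, and $q$ must respect the promises below $\delta$. Second, another stage $\tau'\in T\cap N$ might use the same list with $\dot x_{\tau'}(\delta)$ forced to be $1-i$ and receive the same $\beta$. Elementarity will exclude this.
\end{example}

\subsection*{Determined conditions}
Fix a nice $P$-name $\dot x_\kappa$ for an element of $2^\Lambda$. We treat $\kappa$ as an extra stage of type $T$, with $p{\restriction}\kappa=p$; by Lemma~\ref{lem:assigned} it is always ready. For $p\in P$ write $p(\gamma)=(\ell^p_\gamma,a^p_\gamma)$ for $\gamma\in\Gamma\cap\operatorname{dom}p$ and $p(\tau)=(s^p_\tau,F^p_\tau)$ for $\tau\in T\cap\operatorname{dom}p$, and let $T_p=(T\cap\operatorname{dom}p)\cup\{\kappa\}$. For a pair $(p,F)$ with $F\subseteq\Lambda$ finite, put $F^p_\kappa=F$.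

\begin{definition}\label{def:determined}
A \emph{promise} of $(p,F)$ is a pair $(\tau,\xi)$ with $\tau\in T_p$ and $\xi\in F^p_\tau$. It is \emph{located at $\gamma$ with value $i$} if $\gamma\in\Gamma\cap\operatorname{dom}p\cap\tau$, $i\in2$, and
\[
p{\restriction}\tau\Vdash\ \gamma\text{ is active},\ \ \dot x_\tau{\restriction}\xi=\dot\sigma_\gamma,\ \ \dot x_\tau(\xi)=i.
\]
A promise located at $\gamma$ is \emph{closed} if $\operatorname{ran}\ell^p_\gamma\cap\Lambda\subseteq F^p_\tau$. The pair $(p,F)$ is \emph{determined} if all its promises are located and closed.
\end{definition}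

Distinct active stages have distinct nodes, so location and value are unique; we write $\gamma^p(\tau,\xi)$ and $i^p(\tau,\xi)$. The location $\gamma$ has $\xi_\gamma=\xi$. If $p'\le p$ and $F'\supseteq F$, a located promise of $(p,F)$ is a promise of $(p',F')$ with the same location and value.

Locating a promise strengthens the condition, which may lengthen lists, and closing a promise creates new promises. The process ends if we work from the top stage downward, because the new promises are located lower: this is the purpose of the inequality $\operatorname{st}(\sigma{\restriction}\eta)<\operatorname{st}(\sigma)$.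

\begin{lemma}\label{lem:determined}
For all $p\in P$ and finite $F\subseteq\Lambda$ there is a determined $(\bar p,\bar F)$ with $\bar p\le p$ and $\bar F\supseteq F$.
\end{lemma}

\begin{proof}
We construct $p\ge p_0\ge p_1\ge\cdots$, $F=F_0\subseteq F_1\subseteq\cdots$ and $\kappa=\gamma_0>\gamma_1>\cdots$ such that
\begin{enumerate}
\item[$(*)_k$] every promise $(\tau,\xi)$ of $(p_k,F_k)$ with $\tau\ge\gamma_k$ is located, and it is closed if its location is at least $\gamma_k$.
\end{enumerate}
Let $p_0\le p$ decide $\operatorname{st}(\dot x_\kappa{\restriction}\xi)$ and $\dot x_\kappa(\xi)$ for $\xi\in F$, and have the decided stages in its domain. All locations are below $\kappa$, so $(*)_0$ holds.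

Suppose $(*)_k$. If $\operatorname{dom}p_k\cap\gamma_k=\emptyset$, then all $\tau\in T_{p_k}$ and all locations are at least $\gamma_k$, so $(p_k,F_k)$ is determined and we stop. Otherwise let $\gamma=\gamma_{k+1}=\max(\operatorname{dom}p_k\cap\gamma_k)$. We shall have $\operatorname{dom}p_{k+1}\setminus\gamma=\operatorname{dom}p_k\setminus\gamma$, whose elements are $\gamma$ and ordinals $\ge\gamma_k$, and the lists at stages $\ge\gamma$ will not change. So promises that were closed by $(*)_k$ stay closed, and it suffices to treat promises $(\gamma,\xi)$, promises located at $\gamma$, and new promises.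

\emph{Case $\gamma\in T$.} No promise is located at $\gamma$. If $F^{p_k}_\gamma=\emptyset$, change nothing. Otherwise $p_k{\restriction}\gamma$ forces that $\gamma$ is ready. Choose $r\le p_k{\restriction}\gamma$ in $P_\gamma$ deciding $\operatorname{st}(\dot x_\gamma{\restriction}\xi)<\gamma$ and $\dot x_\gamma(\xi)$ for $\xi\in F^{p_k}_\gamma$, with the decided stages in $\operatorname{dom}r$. Let $p_{k+1}=r\cup p_k{\restriction}[\gamma,\kappa)$ and $F_{k+1}=F_k$. The promises $(\gamma,\xi)$ are now located, below $\gamma$.

\emph{Case $\gamma\in\Gamma$.} Let $J$ be the set of $\tau\in T_{p_k}$ with $\tau\ge\gamma_k$ such that some promise $(\tau,\xi)$ is located at $\gamma$. If $J=\emptyset$, change nothing. Otherwise $p_k{\restriction}\gamma$ forces that $\gamma$ is active, by Lemma~\ref{lem:basic}(d). Let $L=\operatorname{ran}\ell^{p_k}_\gamma\cap\Lambda\subseteq\xi_\gamma$. Choose $r\le p_k{\restriction}\gamma$ in $P_\gamma$ deciding $\dot\sigma_\gamma(e)$ and $\operatorname{st}(\dot\sigma_\gamma{\restriction}e)<\gamma$ for $e\in L$, with the decided stages in $\operatorname{dom}r$. Obtain $(p_{k+1},F_{k+1})$ from $(r\cup p_k{\restriction}[\gamma,\kappa),F_k)$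 by adding $L$ to $F_\tau$ for each $\tau\in J$. By induction along the domain, $p_{k+1}$ is a condition below $p_k$: at $\tau\in J\cap\kappa$ we have $p_k(\tau)\ne\mathbf 1$, so $\tau$ is forced to be ready and the second component may be enlarged. The promises located at $\gamma$ are now closed. For $\tau\in J$ and $e\in L$, the condition $p_{k+1}{\restriction}\tau$ forces $\dot x_\tau{\restriction}\xi_\gamma=\dot\sigma_\gamma$, hence $\dot x_\tau{\restriction}e=\dot\sigma_\gamma{\restriction}e$ and $\dot x_\tau(e)=\dot\sigma_\gamma(e)$. So $(\tau,e)$ is located at the stage decided by $r$, which is below $\gamma$.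

Thus $(*)_{k+1}$ holds. Since the $\gamma_k$ strictly decrease, the construction stops.
\end{proof}

\subsection*{Shadows}
Let $N\prec H(\theta)$ be countable and contain $\kappa$, $\Gamma$, $T$, the iteration with all its names and ordinals $\xi_\gamma$, $\eta_\tau$, the name $\dot x_\kappa$, and a name for $\langle S^{\dot x_\kappa}_e:e<\omega_1\rangle$. Let $\delta=N\cap\omega_1$. A \emph{shadow} of $p\in P$ is a condition $p'\in P\cap N$ such that $\operatorname{dom}p'\supseteq\operatorname{dom}p\cap N$, $p'(\gamma)=p(\gamma)$ for $\gamma\in\Gamma\cap\operatorname{dom}p\cap N$, and $s^{p'}_\tau=s^p_\tau$ and $F^{p'}_\tau\supseteq F^p_\tau\cap\delta$ for $\tau\in T\cap\operatorname{dom}p\cap N$. It is a copy inside $N$ of the part of $p$ that $N$ can see.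

\begin{lemma}\label{lem:N}
Let $(p,F)$ be determined.
\begin{enumerate}
\item[(a)] If $p\le p_0\in P\cap N$, then $p$ has a shadow $p'\le p_0$.
\item[(b)] If $(\tau,\xi)$ is a promise with $\xi\ge\delta$, then $\gamma^p(\tau,\xi)\notin N$.
\item[(c)] If $\tau,\tau'\in T_p\cap N$, $\xi\ge\delta$, and the promises $(\tau,\xi)$, $(\tau',\xi)$ have the same location, then they have the same value.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) For $\gamma\in\Gamma\cap\operatorname{dom}p\cap N$ the poset $C_{\xi_\gamma}$ is a countable element of $N$, so $p(\gamma)\in N$. For $\tau\in T\cap\operatorname{dom}p\cap N$ we have $s^p_\tau\subseteq\eta_\tau<\delta$, so $s^p_\tau\in N$, and $F^p_\tau\cap\delta\in N$. Thus the requirements on $p'$ other than $p'\in N$ have parameters in $N$, and $p$ satisfies them. By elementarity some $p'\in N$ does.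

(b) If $\gamma=\gamma^p(\tau,\xi)$ were in $N$, then $\xi=\xi_\gamma\in N\cap\omega_1=\delta$.

(c) The names $\dot x_\tau,\dot x_{\tau'}$ are in $N$. So $N$ contains a maximal antichain $W$ of $P$ each of whose members forces $\dot x_\tau=\dot x_{\tau'}$ or decides the least point of difference. As $W$ is countable, $W\subseteq N$, and the ordinals decided are below $\delta\le\xi$. But $p$ forces $\dot x_\tau{\restriction}\xi=\dot\sigma_\gamma=\dot x_{\tau'}{\restriction}\xi$ for the common location $\gamma$, so $p$ is compatible only with members of $W$ that force equality. Hence $p\Vdash\dot x_\tau=\dot x_{\tau'}$, and the values agree.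
\end{proof}

\begin{lemma}[Amalgamation]\label{lem:amalg}
Let $(p,F)$ be determined, $p'$ a shadow of $p$, and $q\in P\cap N$ with $q\le p'$. Let $B_\kappa\subseteq\Lambda\cap\delta$ be finite with $q\Vdash B_\kappa\subseteq S^{\dot x_\kappa}_e$ for all $e\in F\cap\delta$. Then there is $r\in P$ with $r\le p$, $r\le q$ and $r\Vdash B_\kappa\subseteq S^{\dot x_\kappa}_\xi$ for all $\xi\in F$. Moreover, given $\gamma^*\in\Gamma\cap\operatorname{dom}p\setminus N$, $m\in\omega\setminus\operatorname{ran}\ell^p_{\gamma^*}$ and $i^*\in2$, we can arrange that $r(\gamma^*)$ end-extends $p(\gamma^*){}^\frown(m,i^*)$.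
\end{lemma}

\begin{proof}
Note that $\operatorname{dom}p\cap N\subseteq\operatorname{dom}q\subseteq N$. For $\tau\in T\cap\operatorname{dom}p\cap N$ we have $s^p_\tau=s^{p'}_\tau\subseteq s^q_\tau$; let $B_\tau=s^q_\tau\setminus s^p_\tau$ be the set of elements that $q$ added. Since $q\in N$, $B_\tau\subseteq\Lambda\cap\delta$. As $q{\restriction}\tau\Vdash q(\tau)\le p'(\tau)$ and $F^{p'}_\tau\supseteq F^p_\tau\cap\delta$, and by the hypothesis on $B_\kappa$, the promises below $\delta$ are kept: for all $\tau\in T_p\cap N$,
\begin{equation}\label{eq:low}
q{\restriction}\tau\Vdash\beta\in S^{\dot x_\tau}_e\qquad(\beta\in B_\tau,\ e\in F^p_\tau\cap\delta).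
\end{equation}

\emph{Editing the lists outside $N$.} Let $\gamma\in\Gamma\cap\operatorname{dom}p\setminus N$. Let $J_\gamma$ be the set of $\tau\in T_p\cap N$ such that some promise $(\tau,\xi)$ with $\xi\ge\delta$ is located at $\gamma$; then $\xi=\xi_\gamma$. Let $B^\gamma=\bigcup_{\tau\in J_\gamma}B_\tau$ and, if $J_\gamma\ne\emptyset$, let $i_\gamma$ be the common value of these promises, given by Lemma~\ref{lem:N}(c). Let $r(\gamma)$ be $p(\gamma)$, followed by $(m,i^*)$ if $\gamma=\gamma^*$, followed by the elements of $B^\gamma$ in increasing order, each with label $i_\gamma$. We check that $r(\gamma)\in C_{\xi_\gamma}$. The new entries are below $\xi_\gamma$: $m\in\omega\subseteq\xi_\gamma$, and if $B^\gamma\ne\emptyset$, then $B^\gamma\subseteq\delta\subseteq\xi_\gamma$. No entry is repeated: $m$ is not an old entry and $m\notin B^\gamma\subseteq\Lambda$; and if $\beta\in B_\tau\cap\operatorname{ran}\ell^p_\gamma$ with $\tau\in J_\gamma$, then $\beta\in F^p_\tau\cap\delta$ because the promise is closed, so \eqref{eq:low} would give $q{\restriction}\tau\Vdash\beta\in S^{\dot x_\tau}_\beta$, which is impossible.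

\emph{The condition $r$.} Let $\operatorname{dom}r=\operatorname{dom}p\cup\operatorname{dom}q$. On $\Gamma\cap\operatorname{dom}p\setminus N$ use the values just defined. Put $r(\tau)=p(\tau)$ for $\tau\in T\cap\operatorname{dom}p\setminus N$, put $r(\tau)=(s^q_\tau,F^q_\tau\cup F^p_\tau)$ for $\tau\in T\cap\operatorname{dom}p\cap N$, and put $r(\tau)=q(\tau)$ for all other $\tau\in\operatorname{dom}q$. We go through $\tau\in\operatorname{dom}r$ in increasing order, assuming that $r{\restriction}\tau$ is a condition below $p{\restriction}\tau$ and $q{\restriction}\tau$, and show that it forces $r(\tau)$ to be in $\dot Q_\tau$ and below $p(\tau)$ and $q(\tau)$ where these are defined.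

If $\tau\in\operatorname{dom}p\setminus N$, then $\tau\notin\operatorname{dom}q$, and $r(\tau)$ is $p(\tau)$ or an end-extension of it in $C_{\xi_\tau}$. If $\tau\in\operatorname{dom}q\setminus\operatorname{dom}p$, then $r(\tau)=q(\tau)$. If $\tau\in\Gamma\cap\operatorname{dom}p\cap N$, then $r(\tau)=q(\tau)$ end-extends $p'(\tau)=p(\tau)$. Let $\tau\in T\cap\operatorname{dom}p\cap N$. If $r(\tau)=\mathbf 1$, then $p(\tau)=q(\tau)=\mathbf 1$. Otherwise $p(\tau)$ or $q(\tau)$ is not $\mathbf 1$, so $r{\restriction}\tau$ forces that $\tau$ is ready, that $r(\tau)\in\dot Q_\tau$, and that $r(\tau)\le q(\tau)$, the first components being equal. For $r(\tau)\le p(\tau)$ we need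
\begin{equation}\label{eq:high}
r{\restriction}\tau\Vdash\beta\in S^{\dot x_\tau}_\xi\qquad(\beta\in B_\tau,\ \xi\in F^p_\tau).
\end{equation}

\emph{Proof of \eqref{eq:high}.} Fix $\beta\in B_\tau$ and use induction on $\xi\in F^p_\tau$. For $\xi<\delta$ this is \eqref{eq:low}. Let $\xi\ge\delta$ and $\gamma=\gamma^p(\tau,\xi)<\tau$. Then $\gamma\notin N$ by Lemma~\ref{lem:N}(b), and $\tau\in J_\gamma$. Work in an extension by a generic filter containing $r{\restriction}\tau$. As $r{\restriction}\tau\le p{\restriction}\tau$, the stage $\gamma$ is active, $x_\tau{\restriction}\xi=\sigma_\gamma$ and $x_\tau(\xi)=i_\gamma$; so the list $u_{x_\tau{\restriction}\xi}=u_\gamma$ end-extends $r(\gamma)$. Now $\beta<\delta\le\xi$, and $\beta\in B^\gamma$ is an entry of $r(\gamma)$ with label $i_\gamma$. Every earlier entry $e$ accepts $\beta$: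
\begin{itemize}
\item if $e\in\omega$ (this includes $e=m$), because $e\ne\beta$;
\item if $e\in\operatorname{ran}\ell^p_\gamma\cap\Lambda$, because $e\in F^p_\tau$ by closedness and $e<\xi$, so the induction hypothesis applies;
\item if $e\in B^\gamma$, because $e<\beta$.
\end{itemize}
Since $\beta$ rejects $\beta$, the first entry rejecting $\beta$ is $\beta$, with label $x_\tau(\xi)$. Hence $\beta\in S^{x_\tau}_\xi$.

This shows $r\in P$ and $r\le p,q$. The proof of \eqref{eq:high} used only $\tau\in T_p\cap N$ and $r{\restriction}\tau\le p{\restriction}\tau,q{\restriction}\tau$, so it applies to $\tau=\kappa$ and gives $r\Vdash B_\kappa\subseteq S^{\dot x_\kappa}_\xi$ for $\xi\in F$.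
\end{proof}

\subsection*{The two remaining properties}

\begin{lemma}\label{lem:tight}
In $V[G]$, for every $x\in2^\Lambda$, every $x$-positive $H\subseteq\Lambda$ has a countable $x$-positive subset.
\end{lemma}

\begin{proof}
Suppose that $p_0$ forces that $\dot H\subseteq\Lambda$ is $\dot x_\kappa$-positive with no countable positive subset, where $\dot x_\kappa$, $\dot H$ are nice names. Take $N$ as above with $p_0,\dot H\in N$. Since $\dot H\cap\delta$ is countable, there are $p_1\le p_0$ and a finite $Z\subseteq\Lambda$ with $p_1\Vdash\dot H\cap\delta\cap\bigcap_{\xi\in Z}S^{\dot x_\kappa}_\xi=\emptyset$. Let $(p,F)$ be determined with $p\le p_1$ and $F\supseteq Z$, and let $p'\le p_0$ be a shadow of $p$. As $p'$ forces positivity, there are $q\le p'$ and $b\in\Lambda$ with $q\Vdash b\in\dot H\cap\bigcap_{e\in F\cap\delta}S^{\dot x_\kappa}_e$. The parameters, including $F\cap\delta$, are in $N$, so we may take $q,b\in N$; then $b<\delta$. Lemma~\ref{lem:amalg} with $B_\kappa=\{b\}$ gives $r\le p,q$ forcing $b\in\dot H\cap\delta\cap\bigcap_{\xi\in F}S^{\dot x_\kappa}_\xi$, which contradicts $r\le p_1$.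
\end{proof}

The last lemma carries out the genericity argument from the start of Section~\ref{sec:forcing} at level $\delta$. The list at $x{\restriction}\delta$ need not be generic over a model containing $A$, but its stage is outside $N$, while the name of $A$ is inside.

\begin{lemma}\label{lem:nosequence}
In $V[G]$, for every $x\in2^\Lambda$, no infinite $A\subseteq\omega$ is $x$-convergent.
\end{lemma}

\begin{proof}
Suppose that $p_0$ forces that $\dot A\subseteq\omega$ is infinite and $\dot x_\kappa$-convergent, where $\dot x_\kappa$, $\dot A$ are nice names. Take $N$ as above with $p_0,\dot A\in N$. There are $p_1\le p_0$ and $n\in\omega$ with $p_1\Vdash\dot A\setminus n\subseteq S^{\dot x_\kappa}_\delta$. Let $(p,F)$ be determined with $p\le p_1$ and $\delta\in F$, and put $\gamma^*=\gamma^p(\kappa,\delta)$ and $i=i^p(\kappa,\delta)$. Then $\gamma^*\notin N$ by Lemma~\ref{lem:N}(b). The set $L=\operatorname{ran}\ell^p_{\gamma^*}$ is a finite subset of $\xi_{\gamma^*}=\delta$, so $L\in N$. Let $p'\le p_0$ be a shadow of $p$. It forces that $\dot A\cap\bigcap_{e\in L\cap\Lambda}S^{\dot x_\kappa}_e$ is infinite, so by elementarity there are $q\le p'$ in $N$ and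 $m\in\omega\setminus L$ with $m\ge n$ such that $q$ forces $m$ into this set. Each $e\in L\cap\omega$ accepts $m$ as well, since $e\ne m$.

Apply Lemma~\ref{lem:amalg} with $B_\kappa=\emptyset$, $\gamma^*$, $m$ and $i^*=1-i$ to get $r\le p,q$. In an extension by a generic filter containing $r$, the stage $\gamma^*$ is active, $x_\kappa{\restriction}\delta=\sigma_{\gamma^*}$ and $x_\kappa(\delta)=i$, so $u_{x_\kappa{\restriction}\delta}$ end-extends $p(\gamma^*){}^\frown(m,1-i)$. All entries in $L$ accept $m$, so the first entry rejecting $m$ is $m$, with label $1-i\ne x_\kappa(\delta)$. Hence $m\notin S^{x_\kappa}_\delta$. But $m\in A\setminus n\subseteq S^{x_\kappa}_\delta$, because $r\le q$ and $r\le p_1$. This is a contradiction.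
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
The poset $P$ is ccc by Lemma~\ref{lem:ccc} and forces $\mathfrak c=2^{\omega_1}=\kappa$ by Lemma~\ref{lem:arith}. In $V[G]$ the splitting system $u$ of Lemma~\ref{lem:assigned} satisfies condition (i) of Proposition~\ref{prop:counter} by Lemma~\ref{lem:nosequence}, and condition (ii) by Lemmas~\ref{lem:tight} and~\ref{lem:countable}. By Propositions~\ref{prop:compact} and~\ref{prop:counter}, $X_u$ is as required.
\end{proof}

\begin{remark}
The asymmetry between $\omega$ and $\Lambda$ enters at one point. The stages in $T$ add only elements of $\Lambda$, so in Lemma~\ref{lem:amalg} the number $m$ is not in $B^{\gamma^*}$, where it would have to carry the label $i_{\gamma^*}$, and as an entry it accepts every element of $B^{\gamma^*}$. This leaves its label free.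
\end{remark}

\begin{remark}
In the extensions of Theorem~\ref{thm:A} we have $\mathfrak b=\omega_1$: all points of $X$ have character at most $\omega_1$, and Theorem~\ref{thm:B}(2) gives points of character at least $\mathfrak b$. So the necessary condition $2^{\mathfrak b}=\mathfrak c$ holds there, with $\mathfrak c$ any infinite cardinal $\kappa$ such that $\kappa^{\omega_1}=\kappa$ in the ground model. This hypothesis on $\kappa$ cannot be dropped from the theorem: if $2^{\omega_1}=\kappa$ in a ccc extension, then $\kappa^{\omega_1}=\kappa$ there, and hence in $V$, since cardinals are preserved.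
\end{remark}

\begin{thebibliography}{1}

\bibitem{OSS}
\emph{On Subsequential Spaces}, \texttt{https://core.ac.uk/download/pdf/82368335.pdf}.

\end{thebibliography}
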